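\title{Packing $(t,2t-1,v)$ partial designs}

\begin{abstract}
A $(t,k,v)$ partial design is a $k$-uniform hypergraph on $v$ vertices in which no $t$ vertices lie in more than one edge. We prove that for every fixed $t\ge 3$ and all large $v$, any two $(t,2t-1,v)$ partial designs can be placed on the same vertex set with no common edge. Together with known results, this shows that for fixed $k\ge t\ge 2$ every two $(t,k,v)$ partial designs can be packed for all large $v$ if and only if $k\ge 2t-1$. The proof starts from a random bijection, which creates a linear number of common edges, and removes them by random swaps that create no new common edge; a high-moment argument shows that enough such swaps remain available throughout. We also show that at least $\mathrm e^{-2v}v!$ bijections pack the two designs, that the order of this exponent is optimal, and we give a local lemma criterion that allows multiplicities and several designs.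
\end{abstract}

\section{Introduction}

Let $H_1=(V_1,E_1)$ and $H_2=(V_2,E_2)$ be hypergraphs with $|V_1|=|V_2|=v$. They \emph{can be packed} if there are edge-disjoint hypergraphs $H_1'$ and $H_2'$ on one set of $v$ vertices with $H_i'$ isomorphic to $H_i$ for $i=1,2$. Equivalently, there is a bijection $\pi:V_1\to V_2$ with $\pi(e)\notin E_2$ for every $e\in E_1$; we say that such a $\pi$ \emph{packs} $H_1$ and $H_2$. For an arbitrary bijection $\pi$ we call $e\in E_1$ \emph{bad} if $\pi(e)\in E_2$.

For integers $v\ge k\ge t\ge 1$, a \emph{$(t,k,v)$ partial design} is a $k$-uniform hypergraph on $v$ vertices (every edge is a set of $k$ vertices) such that no set of $t$ vertices lies in more than one edge. For which $t$ and $k$ can every two $(t,k,v)$ partial designs be packed once $v$ is large?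

A random bijection suggests the answer. Each edge contains $\binom kt$ sets of size $t$ and no such set is used twice, so a partial design has at most $\binom vt/\binom kt$ edges; a greedy choice (Section~\ref{sec:count}) gives partial designs with $\Omega(v^t)$ edges. For two designs of this density and a uniformly random $\pi$, the expected number of bad edges is $\mu=|E_1||E_2|/\binom vk=\Theta(v^{2t-k})$. If the number of bad edges behaved like a Poisson variable, about $\mathrm e^{-\mu}v!$ bijections would pack the designs. Since $\log v!\sim v\log v$, this predicts many packings when $k\ge 2t-1$, where $\mu=O(v)$, and none when $k\le 2t-2$, where $\mu$ is at least of order $v^2$.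

The known results agree with this guess. If $k\ge 2t$, every two $(t,k,v)$ partial designs can be packed. For every fixed $t\le k\le 2t-2$ and all sufficiently large $v$ there are two (even isomorphic) $(t,k,v)$ partial designs that cannot be packed. For $t=2$, $k=3$, every two $(2,3,v)$ partial designs can be packed when $v\ge7$ (Teirlinck). This leaves the case $k=2t-1$ with $t>2$, which is posed as a problem in~\cite{PPD}. It is the boundary case of the heuristic: $\mu$ is bounded for $k\ge 2t$, but for $k=2t-1$ it is linear in $v$, so that the bad edges cannot be removed independently of each other. We settle this case.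

\begin{theorem}\label{thm:main}
For every $t\ge3$ there is $v_0(t)$ such that for all $v>v_0(t)$ every two $(t,2t-1,v)$ partial designs can be packed.
\end{theorem}

Combining Theorem~\ref{thm:main} with the three known results gives the threshold.

\begin{corollary}\label{cor:threshold}
Fix $k\ge t\ge2$. Every two $(t,k,v)$ partial designs can be packed for all sufficiently large $v$ if and only if $k\ge 2t-1$.
\end{corollary}

The value $t=1$ must be excluded: two copies of the $(1,1,v)$ partial design that consists of all singletons cannot be packed. The proof of Theorem~\ref{thm:main} also confirms the order of the exponent in the Poisson guess.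

\begin{theorem}\label{thm:count}
Let $t\ge3$. For all large $v$ and all $(t,2t-1,v)$ partial designs $H_1,H_2$, at least $\mathrm e^{-2v}v!$ of the $v!$ bijections pack them. The order of the exponent is optimal: there is $\gamma=\gamma(t)>0$ such that for all large $v$ some two $(t,2t-1,v)$ partial designs are packed by at most $\mathrm e^{-\gamma v}v!$ bijections.
\end{theorem}

A shorter argument, by the local lemma, allows multiplicities and several designs.

\begin{theorem}\label{thm:lll}
Let $H_1,H_2$ be $k$-uniform hypergraphs on $v$ vertices, where $H_i$ has $m_i$ edges and maximum degree $\Delta_i$. If $\mathrm e\,k(\Delta_1m_2+\Delta_2m_1)\le\binom vk$, then $H_1$ and $H_2$ can be packed. In particular, let $v\ge k\ge t\ge1$ and suppose that every $t$-set lies in at most $\lambda_i$ edges of $H_i$ $(i=1,2)$. If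
\begin{equation}\label{eq:lambda}
\lambda_1\lambda_2\le\frac{v\binom vk\binom kt^2}{2\mathrm e\,k^2\binom vt^2}\,,
\end{equation}
then $H_1$ and $H_2$ can be packed. For fixed $k,t$ the right side is $\Theta(v^{k-2t+1})$.
\end{theorem}

\begin{corollary}\label{cor:several}
If $r-1<\binom{2t-2}{t-1}\big/\big(2\mathrm e(2t-1)\big)$, then for all $v>v_0(t)$ any $r$ $(t,2t-1,v)$ partial designs can be placed on the same vertex set pairwise edge-disjointly.
\end{corollary}

Corollary~\ref{cor:several} allows $r\ge2$ only for $t\ge5$, so the local lemma leaves the cases $t=3$ and $t=4$ of Theorem~\ref{thm:main}. We prove Theorem~\ref{thm:lll} and Corollary~\ref{cor:several} in Section~\ref{sec:lll}. Sections~\ref{sec:swap}--\ref{sec:witness} give a different argument, independent of Section~\ref{sec:lll}, that works for all $t\ge3$, and Section~\ref{sec:count} derives Theorem~\ref{thm:count}. Throughout, $\mathrm e=2.718\ldots$, $\log$ is the natural logarithm, $x^+=\max(x,0)$, and $(v)_j=v(v-1)\cdots(v-j+1)$.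

\section{The local lemma and the case $t\ge5$}\label{sec:lll}

We use the \emph{lopsided local lemma} (Erd\H{o}s--Spencer). Let $(A_i)_{i\in I}$ be finitely many events and $\Gamma$ a graph on $I$ in which every closed neighborhood (a vertex together with its neighbors) has at most $M$ elements. Suppose that $\mathbb P(A_i\mid\bigcap_{j\in\mathcal F}\overline{A_j})\le p$ for every $i$ and every set $\mathcal F$ of indices outside the closed neighborhood of $i$ for which the condition has positive probability. If $\mathrm e\,pM\le1$, then $\mathbb P(\bigcap_i\overline{A_i})>0$.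

\begin{proof}[Proof of Theorem~\ref{thm:lll}]
Let $\pi:V_1\to V_2$ be a uniformly random bijection and $A_{e,f}=\{\pi(e)=f\}$ for $e\in E_1$, $f\in E_2$. Join $(e,f)$ and $(e',f')$ if $e\cap e'\ne\emptyset$ or $f\cap f'\ne\emptyset$. At most $k\Delta_1$ edges meet $e$ and at most $k\Delta_2$ meet $f$, so a closed neighborhood has at most $M=k\Delta_1m_2+k\Delta_2m_1$ elements.

Fix $(e,f)$, let $\mathcal F$ be a set of pairs $(e',f')$ with $e'\cap e=\emptyset=f'\cap f$, and let $\mathcal N$ be the event that no $A_{e',f'}$ with $(e',f')\in\mathcal F$ occurs. We claim that $\mathbb P(A_{e,f}\mid\mathcal N)\le1/\binom vk$ if $\mathbb P(\mathcal N)>0$. Let $g_0:e\to f$ be a bijection and $g:e\to V_2$ any injection. Let $\varphi$ be a permutation of $V_2$ that equals $gg_0^{-1}$ on $f$, maps $g(e)\setminus f$ bijectively onto $f\setminus g(e)$, and fixes all other points. Then $\pi\mapsto\varphi\circ\pi$ is an injective map from $\{\pi|_e=g_0\}$ to $\{\pi|_e=g\}$, and it preserves $\mathcal N$. Indeed, let $\pi|_e=g_0$ and $\varphi\pi(e')=f'$ with $(e',f')\in\mathcal F$. Then $\pi(e')\cap f=\emptyset$, because $\pi(e)=f$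 and $e'\cap e=\emptyset$. If $\pi(e')$ met $g(e)\setminus f$, then $f'=\varphi\pi(e')$ would meet $f$, which is excluded. So $\varphi$ fixes $\pi(e')$ pointwise and $\pi(e')=f'$; that is, $\pi\notin\mathcal N$. Hence $\mathbb P(\pi|_e=g_0\mid\mathcal N)\le\mathbb P(\pi|_e=g\mid\mathcal N)$ for each of the $(v)_k$ injections $g$. The right sides sum to $1$, so $\mathbb P(\pi|_e=g_0\mid\mathcal N)\le1/(v)_k$, and summing over the $k!$ bijections $g_0$ proves the claim. The local lemma with $p=1/\binom vk$ gives the first statement.

For the second, counting $t$-sets inside edges gives $m_i\le\lambda_i\binom vt/\binom kt$, and counting only the $t$-sets through a given vertex gives $\Delta_i\le\lambda_i\binom{v-1}{t-1}/\binom{k-1}{t-1}=\frac kv\lambda_i\binom vt/\binom kt$. So $\mathrm ek(\Delta_1m_2+\Delta_2m_1)\le 2\mathrm e\frac{k^2}{v}\lambda_1\lambda_2\binom vt^2/\binom kt^2$, which is at most $\binom vk$ by \eqref{eq:lambda}.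
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:several}]
For $k=2t-1$ the right side of \eqref{eq:lambda} tends, as $v\to\infty$, to
\[
\frac{t!^2}{2\mathrm e\,k^2\,k!}\binom kt^2=\frac{k!}{2\mathrm e\,k^2\,(t-1)!^2}=\frac{1}{2\mathrm e(2t-1)}\binom{2t-2}{t-1},
\]
so it exceeds $r-1$ for large $v$. Place the designs one at a time. The union of the first $j\le r-1$ designs has every $t$-set in at most $j$ edges, and Theorem~\ref{thm:lll} with $\lambda_1=j$, $\lambda_2=1$ places the next one.
\end{proof}

The quantity $\binom{2t-2}{t-1}/(2t-1)$ equals $6/5$, $20/7$, $70/9$ for $t=3,4,5$, and passing from $t$ to $t+1$ multiplies it by $2(2t-1)^2/(t(2t+1))>1$ when $t\ge2$. As $2\mathrm e=5.43\ldots$, the choice $r=2$ is allowed for $t\ge5$ and not for $t=3,4$. The obstruction is a constant factor, so the argument that follows has to keep track of constants.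

\section{Repairing a bijection by swaps}\label{sec:swap}

From now on $t\ge3$ is fixed, $k=2t-1$, and $H_1=(V_1,E_1)$, $H_2=(V_2,E_2)$ are $(t,k,v)$ partial designs. The symbols $O(\cdot)$ and $o(\cdot)$ refer to $v\to\infty$, and $X=\widetilde O(Y)$ means $X\le C(\log v)^CY$; all implied constants depend on $t$ alone. Put
\[
\rho=\binom{2t-2}{t-1}^{-1},\qquad c=\frac\rho k,\qquad d=\rho\binom{v-1}{t-1},\qquad m=\frac{vd}{k}.
\]

\begin{lemma}\label{lem:basic}
In each of $H_1$, $H_2$ the following hold.
\begin{enumerate}
\item[(a)] Two distinct edges share at most $t-1$ vertices.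
\item[(b)] Every vertex lies in at most $d$ edges, and there are at most $m$ edges.
\item[(c)] A given $i$-set lies in at most $v^{(t-i)^+}$ edges. Hence for a vertex set $A$, at most $|A|^i\,v^{(t-i)^+}$ edges have at least $i$ vertices in $A$.
\end{enumerate}
Moreover $d^2(k-1)!\le\rho v^{k-1}$, $\;dm\,k!\le\rho v^k$ and $m^2k!\le cv^{k+1}$.
\end{lemma}

\begin{proof}
Part (a) restates the definition. An edge through $z$ contains $\binom{k-1}{t-1}=1/\rho$ of the $\binom{v-1}{t-1}$ sets of size $t$ through $z$, and no such set lies in two edges; so the degree is at most $d$, and $k|E_i|\le vd$. For $i<t$, each edge through an $i$-set contains a $t$-set that extends it, distinct edges give distinct $t$-sets, and there are at most $v^{t-i}$ extensions; for $i\ge t$ use (a). Finally $d\le\rho v^{t-1}/(t-1)!$ gives $d^2(2t-2)!\le\rho^2\binom{2t-2}{t-1}v^{2t-2}=\rho v^{k-1}$, and the other two bounds follow from $m=vd/k$.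
\end{proof}

We shall apply (c) only to sets $A$ with at most $(\log v)^{4t}$ elements, where it gives $\widetilde O(v^{(t-i)^+})$ edges.

To destroy a bad edge, exchange the image of one of its vertices $x$ with the image of a vertex $y$ outside it, that is, replace $\pi$ by $\pi\circ(x\,y)$. Call $y\ne x$ \emph{unsafe} for $x$ at $\pi$ if there is $e\in E_1$ with $|e\cap\{x,y\}|=1$ and $\pi(e\mathbin{\triangle}\{x,y\})\in E_2$, and \emph{safe} otherwise. The unsafe vertices are controlled by the number of edges that are one vertex away from being bad. For $x\in V_1$ and $w\in V_2$ let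
\begin{align*}
N_\pi(x)&=\#\{e\in E_1:\ x\in e,\ \pi(e\setminus x)\subset f\text{ for some }f\in E_2\},\\
N'_\pi(w)&=\#\{f\in E_2:\ w\in f,\ \pi^{-1}(f\setminus w)\subset e\text{ for some }e\in E_1\}.
\end{align*}

\begin{lemma}\label{lem:swap}
Let $\pi$ be a bijection and $x\in V_1$.
\begin{enumerate}
\item[(a)] If $y$ is safe for $x$ at $\pi$, then every edge that is bad for $\pi\circ(x\,y)$ is bad for $\pi$ and contains both or neither of $x,y$.
\item[(b)] At most $N_\pi(x)+N'_\pi(\pi(x))$ vertices are unsafe for $x$ at $\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}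
(a) Let $\pi'=\pi\circ(x\,y)$. If $|e\cap\{x,y\}|=1$, then $\pi'(e)=\pi(e\mathbin{\triangle}\{x,y\})\notin E_2$. Otherwise $\pi'(e)=\pi(e)$.

(b) Let $y$ be unsafe because of $e$. If $x\in e$, then $f=\pi(e\setminus x)\cup\{\pi(y)\}\in E_2$, so $e$ is counted in $N_\pi(x)$; the set $\pi(e\setminus x)$ has $2t-2\ge t$ elements, so $e$ determines $f$, and then $y$. If $y\in e$, then $f=\pi(e\setminus y)\cup\{\pi(x)\}\in E_2$ is counted in $N'_\pi(\pi(x))$; it determines the edge $e\supset\pi^{-1}(f\setminus\pi(x))$, and then $y$.
\end{proof}

\begin{example}[the case $t=3$, $k=5$]\label{ex:three}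
Here $\rho=\frac16$, $c=\frac1{30}$, $d\le v^2/12$ and $m\le v^3/60$. Let $\pi_0$ be uniformly random. The expected number of bad edges is at most $m^2/\binom v5\le(1+o(1))\frac{v}{30}$. For an edge $e\ni x$, the set $\pi_0(e\setminus x)$ is a random $4$-set, and the edges of $H_2$ contain at most $5m$ sets of size $4$; so $\mathbb E N_{\pi_0}(x)\le d\cdot5m/\binom v4\le(1+o(1))\frac v6$, and the same holds for $N'_{\pi_0}(w)$. In general these two bounds are $cv$ and $\rho v$.

Choose one vertex in each bad edge, let $R$ be the set of these vertices, and swap each $x\in R$ in turn with a random safe partner outside the bad edges for which $x$ was chosen. By Lemma~\ref{lem:swap}(a) no bad edge is left at the end. To keep the process simple we use each partner once and take no partner from $R$; this excludes at most about $2\cdot\frac v{30}$ vertices. If the counts are near their means, the first swap has about $(1-\frac1{15}-\frac13)v=0.6v$ admissible partners or more.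

The difficulty is that the bijection is no longer uniform after the swaps. Give each vertex an independent uniform time in $[0,1]$, treat the vertices of $R$ in order of time, and suppose that at time $\theta$ at least $a(\theta)v$ partners are admissible, so that a prescribed partner is chosen with probability at most $1/(a(\theta)v)$. Put $h(s)=\int_0^s d\theta/a(\theta)$. There are three ways for a vertex $u$ to have image $w'$ at time $s$. It may have $\pi_0(u)=w'$ and not have moved, with probability at most $1/v$. It may lie in $R$ and have chosen the partner $p=\pi_0^{-1}(w')$. Or $p$ may lie in $R$ and have chosen $u$. If the chosen vertices are spread evenly, each vertex is responsible for about $d/5$ edges and lies in $R$ with probability at most about $\frac d5\,m/\binom v5\approx c$, and then each of the last two ways has probability at most about $ch(s)/v$. So $1/v$ is replaced by $J(s)/v$ with $J=1+2ch$, and if the four vertices of $e\setminus x$ behaved independently, the bound $\frac v6$ would become $J(s)^4\frac v6$. The scheme is self-consistent if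
\begin{equation}\label{eq:three}
1-\tfrac1{15}-\tfrac13J(s)^4>a(s)\qquad(0\le s\le1).
\end{equation}
No constant $a=a_0$ satisfies this at $s=1$. There $J=1+\frac1{15a_0}$, and $(1+x)^4\ge1+4x+6x^2$ shows that \eqref{eq:three} forces $a_0+\frac4{45a_0}+\frac2{225a_0^2}<0.6$; but then $a_0<0.6$, the last term exceeds $0.024$, and the first two sum to at least $2\sqrt{4/45}>0.596$. This is the reason for the times: early swaps have more room and distort the distribution less, and a decreasing $a$ records this gain.
\end{example}

For $t=2$ we have $\rho=\frac12$, and the bound $2\rho v$ on the number of unsafe vertices leaves nothing even for the first swap. The rest of the proof makes the computation of Example~\ref{ex:three} rigorous.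

\section{The procedure}\label{sec:procedure}

\subsection*{Representatives}
If the vertex chosen in a bad edge were arbitrary, a vertex could be responsible for $d$ edges and lie in $R$ with probability about $\rho=kc$. We therefore fix the choice in advance.

\begin{lemma}\label{lem:rep}
There is a map $r:E_1\to V_1$ with $r(e)\in e$ for all $e$ and $|r^{-1}(z)|\le d/k+1$ for all $z$.
\end{lemma}

\begin{proof}
Hall's theorem states that a bipartite graph with sides $X,Y$ has a matching covering $X$ if every $\mathcal S\subset X$ has at least $|\mathcal S|$ neighbors. Let $\Delta\le d$ be the maximum degree of $H_1$, let $X=E_1$, let $Y$ consist of $\lceil\Delta/k\rceil$ copies of each vertex, and join $e$ to all copies of its vertices. If $\mathcal S\subset E_1$ has union $U$, counting incidences gives $k|\mathcal S|\le\Delta|U|$, so $\mathcal S$ has $\lceil\Delta/k\rceil|U|\ge|\mathcal S|$ neighbors. The matching defines $r$.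
\end{proof}

\subsection*{The threshold function}
For $0\le\theta\le1$ let $a(\theta)=0.59-0.23\,\theta$ if $t=3$ and $a(\theta)=\frac12$ if $t\ge4$. Put
\[
h(s)=\int_0^s\frac{d\theta}{a(\theta)},\qquad J(s)=1+2c\,h(s),\qquad\mu(s)=\rho J(s)^{k-1}.
\]

\begin{lemma}\label{lem:threshold}
$1-2c-2\mu(s)-a(s)>0$ for all $s\in[0,1]$.
\end{lemma}

\begin{proof}
Let $t\ge4$. Then $h\le2$, $\rho\le\frac1{20}$, $c\le\frac1{140}$ and $J^{k-1}\le\mathrm e^{4c(k-1)}\le\mathrm e^{4\rho}\le\mathrm e^{0.2}<1.23$. The expression is at least $1-\frac1{70}-0.123-\frac12>0$.

Let $t=3$; the claim is \eqref{eq:three}. Since $a$ decreases, $h'=1/a$ increases, so $J$ is convex, and so is $J^4$, because $J\ge1$. As $a$ is linear, $1-\frac1{15}-\frac13J^4-a$ is concave, and it suffices to check the endpoints. At $s=0$ we have $0.6>0.59$. At $s=1$, $h(1)=\log(59/36)/0.23$. From $\mathrm e^{0.4942}\ge\mathrm e^{0.5}(1-0.0058)>1.6391>59/36$ we get $h(1)<2.1488$, $J(1)<1.14326$, $J(1)^4<1.7084$, and $1-\frac1{15}-\frac{1.7084}3>0.3638>0.36=a(1)$.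
\end{proof}

This lemma is the only place where $t\ge3$ is needed; the counting below uses only $t\ge2$. By continuity we can fix $\varepsilon>0$, depending only on $t$, with
\begin{equation}\label{eq:eps}
1-2c-2\mu(s)-(4+k)\varepsilon\ge a(s)\qquad(0\le s\le1).
\end{equation}
In particular $c+\varepsilon\le1$ and $\mu(s)+\varepsilon\le1$. Note also that $a\ge0.36$, so $h$ is bounded.

\subsection*{The random swaps}
Let $\pi_0:V_1\to V_2$ be a uniformly random bijection, and let the \emph{times} $\theta(x)$, $x\in V_1$, be independent, uniform on $[0,1]$ and independent of $\pi_0$; almost surely they are distinct. Let $B_0$ be the set of bad edges of $\pi_0$, let $R=r(B_0)$, and let $b(x)=\#\{e\in B_0:r(e)=x\}$. We \emph{process} the vertices of $R$ in increasing order of time. When $x$ is processed and $\pi$ is the current bijection, let $L$ be the set of all $y\in V_1$ such that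
\begin{itemize}
\item $y\notin R$, and $y$ has not been a partner before;
\item $y\notin e$ for every $e\in B_0$ with $r(e)=x$;
\item $y$ is safe for $x$ at $\pi$.
\end{itemize}
If $|L|<a(\theta(x))v$, the procedure \emph{fails} and stops. Otherwise we choose the \emph{partner} $y(x)\in L$ uniformly at random and replace $\pi$ by $\pi\circ(x\;y(x))$.

If there is no failure, the final bijection packs $H_1$ and $H_2$. Indeed, by Lemma~\ref{lem:swap}(a) the set of bad edges never grows, and an edge $e\in B_0$ contains $x=r(e)$ but not $y(x)$, so it is not bad after $x$ is processed. Theorem~\ref{thm:main} therefore follows from the next statement.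

\begin{proposition}\label{prop:fail}
The procedure fails with probability $o(1)$.
\end{proposition}

Let $A_s$ be the event that no failure occurs at a time less than $s$, and on $A_s$ let $\pi_s$ be the bijection after all steps with time less than $s$. The first condition on $L$ ensures that each vertex takes part in at most one swap. So on $A_s$ every $u\in V_1$ is of exactly one of three types:
\begin{equation}\label{eq:types}
\pi_s(u)=\begin{cases}\pi_0(u)&\text{type 0: $u$ has not moved,}\\ \pi_0(y(u))&\text{type 1: $u\in R$ was processed before time $s$,}\\ \pi_0(x')&\text{type 2: $u=y(x')$ for some $x'$ processed before time $s$.}\end{cases}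
\end{equation}
Suppose that the procedure fails at $x$, and let $s=\theta(x)$. Then $A_s$ holds and the current bijection is $\pi_s$. Since $|R|\le|B_0|$ and at most $|R|$ partners have been used, Lemma~\ref{lem:swap}(b) gives
\[
a(s)v>|L|\ge v-2|B_0|-k\,b(x)-N_{\pi_s}(x)-N'_{\pi_s}(\pi_s(x)).
\]
Comparing with \eqref{eq:eps}, we see that one of the following events occurs:
\begin{itemize}
\item[(F1)] $|B_0|>(c+\varepsilon)v$;
\item[(F2)] $b(x)>\varepsilon v$, for a given $x\in V_1$;
\item[(F3)] $A_s$ holds and $N_{\pi_s}(x)>(\mu(s)+\varepsilon)v$ with $s=\theta(x)$, for a given $x\in V_1$;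
\item[(F4)] $A_s$ holds and $N'_{\pi_s}(w)>(\mu(s)+\varepsilon)v$ with $s=\theta(x)$, for given $x\in V_1$, $w\in V_2$.
\end{itemize}
These are $1+2v+v^2$ events. We show that each has probability $o(v^{-2})$; the union bound then proves Proposition~\ref{prop:fail}.

\section{High moments}\label{sec:moments}

The bijection $\pi_s$ depends on the whole history of the procedure, and we have no formula for its distribution. What we do have is an upper bound for the probability that $\pi_0$ takes prescribed values and prescribed partners are chosen. Such bounds control moments, and moments of order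
\[
q=\lceil(\log v)^2\rceil
\]
give tails of size $o(v^{-2})$. Fix $x_0\in V_1$ and $s\in[0,1]$, and let $\mathbb P_s$, $\mathbb E_s$ refer to the procedure conditioned on $\theta(x_0)=s$. Write $h=h(s)$, $J=J(s)$, $\mu=\mu(s)$ and $v_*=v-(\log v)^3$, so that $v_*^{-j}=(1+o(1))v^{-j}$ for bounded $j$. All estimates are uniform in $x_0$ and $s$.

We regard maps as sets of pairs. A \emph{partial injection} is a set $\alpha\subset V_1\times V_2$ in which distinct pairs differ in both coordinates; $\operatorname{dom}\alpha$ and $\operatorname{ran}\alpha$ are its projections. A \emph{pattern} is a pair $(\alpha,\beta)$ with $\alpha\subset V_1\times V_2$ and $\beta\subset V_1\times V_1$. It is \emph{realized} if $\alpha\subset\pi_0$ and, for each $(x',y')\in\beta$, the vertex $x'$ lies in $R$, was processed at a time less than $s$, and received the partner $y'$. It is \emph{consistent} if $\alpha$ is a partial injection and distinct pairs of $\beta$ have distinct first coordinates. Put $W(\alpha,\beta)=(h/v)^{|\beta|}/(v)_{|\alpha|}$ for consistent patterns (with $0^0=1$) and $W(\alpha,\beta)=0$ otherwise.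

\begin{lemma}\label{lem:W}
$\mathbb P_s\big((\alpha,\beta)\text{ is realized}\big)\le W(\alpha,\beta)$.
\end{lemma}

\begin{proof}
An inconsistent pattern cannot be realized. Let $(\alpha,\beta)$ be consistent, and condition on $\pi_0$ and all times; this fixes the order of the steps. Given the history before the step that processes $x'$, the probability of not failing and choosing a prescribed partner is at most $1/(a(\theta(x'))v)$. The first coordinates in $\beta$ are distinct, so they belong to distinct steps, and the conditional probability of realization is at most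
\[
\mathbf 1[\alpha\subset\pi_0]\prod_{(x',y')\in\beta}\frac{\mathbf 1[\theta(x')<s]}{a(\theta(x'))\,v}.
\]
A factor with $x'=x_0$ is $0$. The other factors are independent of each other and of $\pi_0$, each has mean $h/v$, and $\mathbb P(\alpha\subset\pi_0)=1/(v)_{|\alpha|}$.
\end{proof}

Let $\Sigma$ be a finite set of objects $\sigma$, each with a pattern $(\alpha_\sigma,\beta_\sigma)$. The cost of adding $\sigma$ to a consistent pattern $(\alpha,\beta)$ is measured by
\[
\omega(\sigma\mid\alpha,\beta)=v_*^{-|\alpha_\sigma\setminus\alpha|}\,(h/v)^{|\beta_\sigma\setminus\beta|}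
\]
if $(\alpha\cup\alpha_\sigma,\beta\cup\beta_\sigma)$ is consistent, and $\omega(\sigma\mid\alpha,\beta)=0$ otherwise.

\begin{lemma}\label{lem:moment}
Suppose that $|\alpha_\sigma|,|\beta_\sigma|\le k^2$ for all $\sigma\in\Sigma$, and that $\sum_{\sigma\in\Sigma}\omega(\sigma\mid\alpha,\beta)\le M$ for every consistent $(\alpha,\beta)$ with $|\alpha|,|\beta|\le k^2q$. Let $X$ be the number of $\sigma\in\Sigma$ whose pattern is realized. Then for large $v$ and all $\lambda>0$ we have $\mathbb P_s(X>\lambda)\le(M/\lambda)^q$. In particular, if $M\le(\nu+\varepsilon/2)v$ with $\nu\ge0$ and $\nu+\varepsilon\le1$, then $\mathbb P_s(X>(\nu+\varepsilon)v)=o(v^{-2})$.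
\end{lemma}

\begin{proof}
For $\sigma_1,\dots,\sigma_j\in\Sigma$ let $U_j=(\bigcup_{i\le j}\alpha_{\sigma_i},\bigcup_{i\le j}\beta_{\sigma_i})$, and let $S_j=\sum_{\sigma_1,\dots,\sigma_j}W(U_j)$, $S_0=1$. The patterns of $\sigma_1,\dots,\sigma_q$ are all realized exactly when $U_q$ is, so $\mathbb E_sX^q\le S_q$ by Lemma~\ref{lem:W}. Let $j\le q$. If $U_j$ is consistent, so is $U_{j-1}$; and since $k^2q<(\log v)^3$, each new factor in the falling factorial is at least $v_*$. Hence $W(U_j)\le W(U_{j-1})\,\omega(\sigma_j\mid U_{j-1})$, and summing over $\sigma_j$ first gives $S_j\le MS_{j-1}$. So $\mathbb E_sX^q\le M^q$, and Markov's inequality $\mathbb P(X^q>\lambda^q)\le\lambda^{-q}\mathbb EX^q$ gives the first claim. For the second,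
\[
\Big(\frac{\nu+\varepsilon/2}{\nu+\varepsilon}\Big)^q\le(1-\varepsilon/2)^q\le\mathrm e^{-(\varepsilon/2)(\log v)^2}=o(v^{-2}).\qedhere
\]
\end{proof}

Thus a tail bound reduces to a first-moment computation in the presence of an arbitrary small pattern. Objects disjoint from the pattern give the main term; those that overlap it are cheaper, and we must show that they are few enough. The event (F1) shows this in its simplest form.

A \emph{match} is a bijection $g:e\to f$ with $e\in E_1$, $f\in E_2$; each pair $(e,f)$ has $k!$ matches. If $\gamma$ is a partial injection and $\gamma\cup g$ is one too, then $g$ agrees with $\gamma$ at every vertex of $e\cap\operatorname{dom}\gamma$, and $g^{-1}$ agrees with $\gamma^{-1}$ at every vertex of $f\cap\operatorname{ran}\gamma$. Hence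
\begin{equation}\label{eq:overlap}
|e\cap\operatorname{dom}\gamma|=|f\cap\operatorname{ran}\gamma|=|g\cap\gamma|.
\end{equation}

\begin{lemma}\label{lem:F1}
The event \textup{(F1)} has probability $o(v^{-2})$.
\end{lemma}

\begin{proof}
The number $|B_0|$ equals the number of matches contained in $\pi_0$. Apply Lemma~\ref{lem:moment} to the set of all matches $g$, with patterns $(g,\emptyset)$. Fix $(\alpha,\beta)$ and consider the matches with $\alpha\cup g$ a partial injection and $|g\cap\alpha|=i$; each has weight $v_*^{-(k-i)}$. For $i=0$ the total is at most $m^2k!\,v_*^{-k}\le(1+o(1))cv$ by Lemma~\ref{lem:basic}. For $i\ge1$, by \eqref{eq:overlap} and Lemma~\ref{lem:basic}(c) the total is $\widetilde O(v^{2(t-i)^+-(k-i)})$. The exponent is $1-i\le0$ for $i\le t$ and $-(k-i)\le0$ for $i\ge t$. So we may take $M=(c+o(1))v$. The event (F1) does not depend on the times, so the conditioning is irrelevant.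
\end{proof}

\section{Certificates}\label{sec:cert}

The factor $c$ in $J=1+2ch$ is the probability that a vertex lies in $R$. To express ``$z\in R$'' by a pattern, call a match $g:e\to f$ a \emph{certificate for $z$} if $r(e)=z$. Then $b(z)$ is the number of certificates for $z$ contained in $\pi_0$, and $z\in R$ if and only if $b(z)\ge1$.

\begin{lemma}\label{lem:B}
Let $\gamma$ be a partial injection with $|\gamma|\le(\log v)^3$, let $z\in V_1$, and let $\mathcal C$ be the set of certificates $g:e\to f$ for $z$ such that $\gamma\cup g$ is a partial injection and $g\not\subset\gamma$.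
\begin{enumerate}
\item[(i)] $\sum_{g\in\mathcal C}v_*^{-|g\setminus\gamma|}\le c+o(1)$.
\item[(ii)] If $S\subset V_2\setminus\operatorname{ran}\gamma$ and $|S|\le k(\log v)^{3t}$, then the part of this sum with $f\cap S\ne\emptyset$ is $\widetilde O(1/v)$.
\item[(iii)] The number of certificates for $z$ contained in $\gamma$ is $\widetilde O(1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(iii) Such a certificate is $\gamma|_e$ with $e\subset\operatorname{dom}\gamma$, and there are at most $|\gamma|^t$ such edges by Lemma~\ref{lem:basic}(c).

For (i) and (ii) let $i=|g\cap\gamma|\le k-1$. The weight of $g$ is $v_*^{-(k-i)}$, and we use \eqref{eq:overlap} and Lemma~\ref{lem:basic}(c) to count $e$ and $f$. If $i\ge t$, there are $\widetilde O(1)$ choices of $(e,f)$ and the weight is $O(1/v)$, so these terms contribute $\widetilde O(1/v)$. Let $i\le t-1$.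

\emph{Case $z\notin\operatorname{dom}\gamma$.} The edge $e$ has $i+1$ vertices in $\operatorname{dom}\gamma\cup\{z\}$, so there are $\widetilde O(v^{t-1-i})$ choices of $e$ and $\widetilde O(v^{t-i})$ of $f$, and the total is $\widetilde O(v^{(t-1-i)+(t-i)-(2t-1-i)})=\widetilde O(v^{-i})$. So $i\ge1$ contributes $\widetilde O(1/v)$. For $i=0$, Lemmas~\ref{lem:rep} and~\ref{lem:basic} bound the total by $(\frac dk+1)\,m\,k!\,v_*^{-k}\le(1+o(1))\frac\rho k+O(v^{t-k})=c+o(1)$. In (ii), $f$ has $i+1$ vertices in $\operatorname{ran}\gamma\cup S$, which saves a factor $v$: the total is $\widetilde O(v^{-1-i})$.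

\emph{Case $z\in\operatorname{dom}\gamma$.} Now $i\ge1$ and $g(z)=\gamma(z)$. There are $\widetilde O(v^{t-i})$ choices for each of $e,f$, and the total is $\widetilde O(v^{1-i})$. So $i\ge2$ contributes $\widetilde O(1/v)$, in (i) and in (ii). For $i=1$ we have $e\in r^{-1}(z)$, $f\ni\gamma(z)$ and $(k-1)!$ choices of $g$, so the total is at most $(\frac dk+1)\,d\,(k-1)!\,v_*^{-(k-1)}\le(1+o(1))\frac\rho k+O(v^{t-k})=c+o(1)$. In (ii) with $i=1$, $f$ contains $\gamma(z)$ and a vertex of $S$, and the total is $\widetilde O(v^{(t-1)+(t-2)-(2t-2)})=\widetilde O(1/v)$.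
\end{proof}

\begin{lemma}\label{lem:F2}
Each event \textup{(F2)} has probability $o(v^{-2})$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:moment} to the certificates for $x$, with patterns $(g,\emptyset)$. Those not contained in $\alpha$ have total weight at most $c+o(1)$, and those contained in $\alpha$ have weight $1$ each; by Lemma~\ref{lem:B}(i),(iii) we may take $M=\widetilde O(1)$. For large $v$ we have $M\le\varepsilon v/2$, and the probability is at most $2^{-q}$.
\end{proof}

We need certificates for up to $k-1$ vertices at once and want a factor $c$ for each. The factor is lost if the pairs already present contain a certificate for free. The next observation shows that this forces an edge through a small set known in advance. For $A\subset V_2$ define the \emph{halo}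
\[
\partial A=\bigcup\{f'\in E_2:|f'\cap A|\ge t\}\setminus A,\qquad|\partial A|\le k|A|^t.
\]
If $f\ne f'$ are edges of $H_2$ and $f'\subset A\cup f$, then $f'\setminus A\subset f\cap f'$ has at most $t-1$ elements, so $|f'\cap A|\ge k-(t-1)=t$. Hence
\begin{equation}\label{eq:halo}
f\ne f'\in E_2,\quad f'\subset A\cup f\quad\Longrightarrow\quad f'\setminus A\subset f\cap\partial A.
\end{equation}

For a partial injection $\gamma_0$ and a set $Z=\{z_1,\dots,z_l\}\subset V_1$ of $l\le k-1$ vertices let
\[
T(\gamma_0,Z)=\sum v_*^{-|(g_1\cup\dots\cup g_l)\setminus\gamma_0|},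
\]
where the sum is over all $(g_1,\dots,g_l)$ such that $g_j:e_j\to f_j$ is a certificate for $z_j$ and $\gamma_0\cup g_1\cup\dots\cup g_l$ is a partial injection. Call $(\gamma_0,Z)$ \emph{clean} if $\gamma_0$ contains no certificate for a vertex of $Z$.

\begin{lemma}\label{lem:C}
Let $|\gamma_0|\le\frac12(\log v)^3$. Then $T(\gamma_0,Z)=\widetilde O(1)$, and $T(\gamma_0,Z)\le c^l+o(1)$ if $(\gamma_0,Z)$ is clean.
\end{lemma}

\begin{proof}
Let $\gamma_j=\gamma_{j-1}\cup g_j$, so that $|\gamma_j|\le(\log v)^3$ for large $v$ and the weight of a tuple is $\prod_jv_*^{-|g_j\setminus\gamma_{j-1}|}$. Sum over $g_l$, then $g_{l-1}$, and so on. By Lemma~\ref{lem:B}(i),(iii) each step gives a factor $\widetilde O(1)$, which proves the first claim.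

Let $(\gamma_0,Z)$ be clean. If no $\gamma_j$ contains a certificate for a vertex $z_{j'}$ with $j'>j$, then $g_j\not\subset\gamma_{j-1}$ for all $j$; by Lemma~\ref{lem:B}(i) these tuples contribute at most $(c+o(1))^l$. For any other tuple let $j$ be the least index such that $\gamma_j$ contains a certificate $g':e'\to f'$ for some $z_{j'}$ with $j'>j$. Then $j\ge1$, and $\gamma_{j-1}$ contains no certificate for $z_j$ or $z_{j'}$; in particular $g_j\not\subset\gamma_{j-1}$. Let $A=\operatorname{ran}\gamma_{j-1}$. Since $r(e')\ne r(e_j)$, we have $e'\ne e_j$, and so $f'=\gamma_j(e')\ne\gamma_j(e_j)=f_j$. Also $f'\subset A\cup f_j$, and $f'\not\subset A$, since otherwise $g'\subset\gamma_{j-1}$ by \eqref{eq:overlap}. By \eqref{eq:halo}, $f_j$ meets $\partial A$, a set that depends only on $\gamma_{j-1}$, avoids $A$ and has at most $k(\log v)^{3t}$ elements. By Lemma~\ref{lem:B}(ii) step $j$ gives a factor $\widetilde O(1/v)$, and the other steps give $\widetilde O(1)$. Summing over $j\le l$, these tuples contribute $o(1)$.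
\end{proof}

\section{Witnesses for unsafe vertices}\label{sec:witness}

To bound $N_{\pi_s}(x)$ and $N'_{\pi_s}(w)$ by Lemma~\ref{lem:moment}, we record, for every edge they count, how each of its vertices came to its present image. Let $i$ range over $\{1,\dots,k-1\}$. The record is built in three layers.

\begin{definition}\label{def:witness}
Fix $x\in V_1$ and $w\in V_2$, an enumeration of $e\setminus x$ for each $e\ni x$ in $E_1$, and an enumeration of $f\setminus w$ for each $f\ni w$ in $E_2$.
\begin{itemize}
\item A \emph{frame} is a tuple $(e,f,(u_i),(w_i))$ with $e\in E_1$, $f\in E_2$, distinct $u_i\in e$ and distinct $w_i\in f$. It is \emph{of the first kind} if $x\in e$ and $(u_i)$ is the fixed enumeration of $e\setminus x$, and \emph{of the second kind} if $w\in f$ and $(w_i)$ is the fixed enumeration of $f\setminus w$.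
\item A \emph{skeleton} $\kappa$ is a frame together with \emph{types} $\tau_i\in\{0,1,2\}$ and \emph{sources} $p_i\in V_1$, where $p_i=u_i$ if $\tau_i=0$ and $p_i\ne u_i$ otherwise. Put $\alpha_\kappa=\{(p_i,w_i)\}_i$, $\beta_\kappa=\{(u_i,p_i):\tau_i=1\}\cup\{(p_i,u_i):\tau_i=2\}$, let $Z_\kappa$ be the set of first coordinates of $\beta_\kappa$, and let $l$ be the number of $i$ with $\tau_i\ne0$.
\item A \emph{witness} $\sigma$ is a skeleton $\kappa$ together with a certificate $g_z$ for each $z\in Z_\kappa$. Its pattern is $\alpha_\sigma=\alpha_\kappa\cup\bigcup_zg_z$, $\beta_\sigma=\beta_\kappa$.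
\end{itemize}
\end{definition}

Patterns of witnesses have $|\alpha_\sigma|\le(k-1)(k+1)\le k^2$ and $|\beta_\sigma|\le k-1$. On $A_s$, every edge $e$ counted in $N_{\pi_s}(x)$ is the edge $e$ of a realized witness of the first kind: take $f\supset\pi_s(e\setminus x)$, $w_i=\pi_s(u_i)$, $p_i=\pi_0^{-1}(w_i)$, let $\tau_i$ be the type of $u_i$ in \eqref{eq:types}, and for $z\in Z_\kappa\subset R$ let $g_z=\pi_0|_{e_z}$ with $e_z\in B_0$, $r(e_z)=z$. For an edge $f$ counted in $N'_{\pi_s}(w)$ take $e\supset\pi_s^{-1}(f\setminus w)$ and $u_i=\pi_s^{-1}(w_i)$, and define the rest in the same way. So on $A_s$ the numbers $N_{\pi_s}(x)$ and $N'_{\pi_s}(w)$ are at most the numbers of realized witnesses of the first and of the second kind.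

\begin{proposition}\label{prop:A}
For every consistent pattern $(\alpha,\beta)$ with $|\alpha|,|\beta|\le k^2q$, the sum $\sum_\sigma\omega(\sigma\mid\alpha,\beta)$ over all witnesses of the first kind, and likewise over all witnesses of the second kind, is at most $(\mu+o(1))v$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:fail} and Theorem~\ref{thm:main}]
For an event (F3) or (F4) take $x_0=x$. By Proposition~\ref{prop:A} and Lemma~\ref{lem:moment} with $\nu=\mu(s)$, its probability given $\theta(x)=s$ is $o(v^{-2})$ uniformly in $s$; integrate over $s$. With Lemmas~\ref{lem:F1} and~\ref{lem:F2} and the union bound, this proves Proposition~\ref{prop:fail}. For large $v$ the procedure thus succeeds with positive probability and yields a packing.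
\end{proof}

The rest of the section proves Proposition~\ref{prop:A}. Fix $(\alpha,\beta)$, let $D\subset V_1$ consist of $\operatorname{dom}\alpha$ and all vertices that occur in pairs of $\beta$, and let $D'=\operatorname{ran}\alpha$. We sum over the layers from the outside in: certificates, then sources, then types and frames.

\subsection*{Summing over certificates}
Call a skeleton \emph{consistent} if $(\alpha\cup\alpha_\kappa,\beta\cup\beta_\kappa)$ is consistent, and let $\omega(\kappa)=v_*^{-|\alpha_\kappa\setminus\alpha|}(h/v)^{|\beta_\kappa\setminus\beta|}$. Only consistent skeletons contribute, and all skeletons below are assumed consistent. Since $|\alpha_\sigma\setminus\alpha|=|\alpha_\kappa\setminus\alpha|+|\bigcup_zg_z\setminus(\alpha\cup\alpha_\kappa)|$,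
\begin{equation}\label{eq:split}
\sum_\sigma\omega(\sigma\mid\alpha,\beta)=\sum_\kappa\omega(\kappa)\,T(\alpha\cup\alpha_\kappa,Z_\kappa),
\end{equation}
and Lemma~\ref{lem:C} applies to $T$ for large $v$. In particular, a family of skeletons with $\sum\omega(\kappa)=\widetilde O(1)$ contributes $\widetilde O(1)=o(v)$ to \eqref{eq:split}; we call such a family \emph{negligible}.

\subsection*{Summing over sources}
One swap can move two vertices of $e$, namely when $u_i$ is processed with partner $u_j$. Call $(i,j)$ \emph{coupled} if $\tau_i=1$, $\tau_j=2$, $p_i=u_j$ and $p_j=u_i$. Two indices of type 1 give pairs of $\beta_\kappa$ with different first coordinates, and two indices of type 2 give pairs with different second coordinates; so two indices give the same pair only if they are coupled in some order. Each index lies in at most one coupled pair, because its source determines the other index. A skeleton is \emph{uncoupled} if it has no coupled pair; then $|\beta_\kappa|=l$, and $|Z_\kappa|=l$ by consistency.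

\begin{lemma}\label{lem:sources}
Fix a frame and types, and let $n=\#\{i:u_i\in D,\ w_i\in D'\}$. The sum of $\omega(\kappa)$ over all choices of sources is $\widetilde O(v^{-(k-1)+n})$. If no $u_i$ lies in $D$, then the sum over uncoupled skeletons is at most $v_*^{-(k-1)}h^l$, and the sum over the others is $O(v^{-k})$.
\end{lemma}

\begin{proof}
Give a pair $(p,w')\in V_1\times V_2$ the weight $1$ if it lies in $\alpha$, the weight $v_*^{-1}$ if $p\notin\operatorname{dom}\alpha$ and $w'\notin D'$, and the weight $0$ otherwise. Give a pair in $V_1\times V_1$ the weight $1$ if it lies in $\beta$ and $h/v$ otherwise. Then $\omega(\kappa)$ is the product of the weights of the pairs of $\alpha_\kappa$ and $\beta_\kappa$. There are $O(1)$ possibilities for the set of coupled pairs. Once it is fixed, $\omega(\kappa)$ is a product of one factor for each uncoupled index and one for each coupled pair, and the sum over sources is at most the product of the following bounds.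

\emph{An uncoupled index $i$, summed over $p_i$.} If $u_i\notin D$ and $\tau_i=0$, the pair $(u_i,w_i)$ is not in $\alpha$, and the factor is at most $v_*^{-1}$. If $u_i\notin D$ and $\tau_i\ne0$, the pair of $\beta_\kappa$ contains $u_i$ and has weight $h/v$, while the weights of $(p,w_i)$ sum over $p$ to at most $v/v_*$ (to $1$ if $w_i\in D'$, when only $p=\alpha^{-1}(w_i)$ has positive weight); the factor is at most $h/v_*$. If $u_i\in D$ and $w_i\notin D'$, the pair $(p_i,w_i)$ has weight at most $v_*^{-1}$, and the factor is at most $v_*^{-1}(1+h+|\beta|)=\widetilde O(1/v)$. If $u_i\in D$ and $w_i\in D'$, then $p_i=\alpha^{-1}(w_i)$ is determined and the factor is $O(1)$.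

\emph{A coupled pair $(i,j)$.} The sources are determined, and the factor is the product of the weights of $(u_j,w_i)$, $(u_i,w_j)$ and $(u_i,u_j)$. If $u_i,u_j\notin D$, it is $O(v^{-3})$. If exactly one of $u_i,u_j$ lies in $D$, the pair of $\alpha_\kappa$ that starts at the other has weight at most $v_*^{-1}$ and $(u_i,u_j)\notin\beta$, so the factor is $O(v^{-2})$. If both lie in $D$, a pair of $\alpha_\kappa$ has weight $1$ only if its second coordinate is in $D'$, so the factor is $O(v^{-2+|\{w_i,w_j\}\cap D'|})$, and $|\{w_i,w_j\}\cap D'|$ is the contribution of $i,j$ to $n$.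

In every case an index contributes $\widetilde O(1/v)$ unless it is counted in $n$. Multiplying the bounds gives the three claims.
\end{proof}

\subsection*{Frames that meet $D$ or $D'$}
For a frame of the first kind let $P=|(e\setminus x)\cap D|$ and $Q=|f\cap D'|$; then $n\le\min(P,Q)$ and $P\le 2t-2$. By Lemma~\ref{lem:basic}(c) there are $\widetilde O(v^{(t-1-P)^+})$ choices of $e$ and $\widetilde O(v^{(t-Q)^+})$ of $f$, and then $O(1)$ choices of $(w_i)$ and of the types. By Lemma~\ref{lem:sources} the skeletons with given $(P,Q)$ have total weight $\widetilde O(v^\eta)$, where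
\[
\eta=(t-1-P)^++(t-Q)^+-(2t-2)+\min(P,Q)=1+\min(P,Q)-\min(P,t-1)-\min(Q,t).
\]
For $(P,Q)\ne(0,0)$ we have $\eta\le0$:
\begin{itemize}
\item if $P\le t-1$ and $Q\le t$, then $\eta=1-\max(P,Q)\le0$;
\item if $P\le t-1$ and $Q>t$, then $\eta=1+P-P-t<0$;
\item if $P\ge t$ and $Q\le t$, then $\eta=1+Q-(t-1)-Q\le0$;
\item if $P\ge t$ and $Q>t$, then $\eta\le1+P-(2t-1)\le0$.
\end{itemize}
For a frame of the second kind let $P=|e\cap D|$ and $Q=|(f\setminus w)\cap D'|\le2t-2$. There are $\widetilde O(v^{(t-P)^+})$ choices of $e$ and $\widetilde O(v^{(t-1-Q)^+})$ of $f$, so we get the same exponent with $P$ and $Q$ exchanged. Hence the skeletons with $(P,Q)\ne(0,0)$ are negligible.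

\subsection*{Frames with $P=Q=0$: the main term}
Now $u_i\notin D$ and $w_i\notin D'$ for all $i$. So $n=0$, no pair $(p_i,w_i)$ lies in $\alpha$, and $p_i\notin\operatorname{dom}\alpha$ by consistency. A frame of the first kind has at most $d$ choices of $e$, $m$ of $f$ and $k!$ of $(w_i)$; a frame of the second kind has at most $d$ choices of $f$, $m$ of $e$ and $k!$ of $(u_i)$. So there are at most $dm\,k!\le\rho v^k$ frames. By Lemma~\ref{lem:sources}, skeletons with a coupled pair have total weight $O(v^k\cdot v^{-k})$ and are negligible. Uncoupled skeletons with $(\alpha\cup\alpha_\kappa,Z_\kappa)$ clean have $T\le c^l+o(1)$ by Lemma~\ref{lem:C}, and they contribute to \eqref{eq:split} at most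
\[
\rho v^k\,v_*^{-(k-1)}\sum_{\tau\in\{0,1,2\}^{k-1}}h^l\big(c^l+o(1)\big)=\rho v(1+2ch)^{k-1}+o(v)=(\mu+o(1))v.
\]
This is the term predicted in Example~\ref{ex:three}.

\subsection*{Frames with $P=Q=0$: unclean skeletons}
It remains to show that the uncoupled skeletons for which $\alpha\cup\alpha_\kappa$ contains a certificate $g':e'\to f'$ for some $z\in Z_\kappa$ are negligible. The vertex $z\in e'$ is some $u_i\notin D$ or some $p_i\notin\operatorname{dom}\alpha$, so $g'\not\subset\alpha$. Hence $f'\subset D'\cup\{w_1,\dots,w_{k-1}\}$, and $f'\setminus D'$ is nonempty and consists of vertices $w_i$.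

\emph{Case $f'\ne f$.} By \eqref{eq:halo}, some $w_i$ lies in $\partial D'$, a fixed set of size $\widetilde O(1)$. For frames of the first kind this leaves $\widetilde O(v^{t-1})$ choices of $f$, and there are at most $v^{t-1}$ choices of $e\ni x$. For frames of the second kind $f$ contains $w$ and $w_i\ne w$, which leaves $\widetilde O(v^{t-2})$ choices of $f$, and there are at most $v^t$ choices of $e$. So there are $\widetilde O(v^{2t-2})$ frames, and by Lemma~\ref{lem:sources} with $n=0$ the total weight is $\widetilde O(1)$.

\emph{Case $f'=f$, first kind.} Here $f\cap D'=\emptyset$, so $f\subset\{w_1,\dots,w_{k-1}\}$, which is impossible since $|f|=k$.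

\emph{Case $f'=f$, second kind.} This case can occur: it says that $f$ itself is the image of a bad edge $e'$ under $\pi_0$. The number of frames does not drop, but the sources are no longer free. Since $w\in f$ is not one of the $w_i$, we have $w\in D'$, and $e'$ is the preimage of $f$ under $\alpha\cup\alpha_\kappa$, that is, $e'=\{\alpha^{-1}(w),p_1,\dots,p_{k-1}\}$. Also $l\ge1$, because $Z_\kappa\ne\emptyset$. There are $O(v^k)$ choices of the frame and the types. Given these, $e'$ contains $\alpha^{-1}(w)\in D$ and the $k-1-l$ vertices $u_i=p_i\notin D$ with $\tau_i=0$, which are $2t-1-l$ distinct known vertices. So there are at most $v^{(l-t+1)^+}$ choices of $e'$, and then $O(1)$ choices of the sources, which lie in $e'$. No pair of $\alpha_\kappa$ is in $\alpha$, and each of the $l$ pairs of $\beta_\kappa$ contains some $u_i\notin D$ and is not in $\beta$; so $\omega(\kappa)=O(v^{-(k-1)-l})$. The total weight is $O(v^{1+(l-t+1)^+-l})=O(v^{1-\min(l,t-1)})=O(1)$.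

All families other than the main term are negligible, and Proposition~\ref{prop:A} follows from \eqref{eq:split}. \qed

\section{The number of packings}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:count}, lower bound]
The idea is that the procedure has many successful runs, while a packing can be the result of only a limited number of runs. Let $a_*=\min a\ge0.36$. By Proposition~\ref{prop:fail} the failure probability is at most $\frac14$ for large $v$. By Markov's inequality, at least $v!/2$ bijections $\pi_0$ have conditional failure probability at most $\frac12$. Some value $b\in\{0,\dots,v\}$ equals $|R|$ for at least $v!/(2(v+1))$ of them; consider only these. For each such $\pi_0$ fix distinct times for which the success probability given $\pi_0$ and the times is at least $\frac12$. A successful run is then described by its partner function $y:R\to V_1$, and each function has probability at most $(a_*v)^{-b}$, so at least $\frac12(a_*v)^b$ functions are successful.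

A successful pair $(\pi_0,y)$ ends in the packing $\pi=\pi_0\circ\psi$, where $\psi$ is the product of the $b$ disjoint transpositions $(x\;y(x))$, $x\in R$. The pair $(\pi,\psi)$ determines $\pi_0=\pi\circ\psi$, then $R$, then $y=\psi|_R$. There are at most $\binom v2^b/b!\le v^{2b}/(2^bb!)$ products of $b$ disjoint transpositions. So the number $G$ of packing bijections satisfies
\[
\frac G{v!}\ge\frac{(a_*v)^b\,2^b\,b!}{4(v+1)v^{2b}}\ge\frac{\xi^b}{4(v+1)},\qquad\xi=\frac{2a_*b}{\mathrm ev},
\]
where we used $b!\ge(b/\mathrm e)^b$ and $0^0=1$. Since $\xi\log\xi\ge-1/\mathrm e$ for $\xi>0$, we have $b\log\xi=\frac{\mathrm ev}{2a_*}\xi\log\xi\ge-\frac v{2a_*}\ge-1.4v$. Hence $G/v!\ge\mathrm e^{-1.4v}/(4(v+1))\ge\mathrm e^{-2v}$ for large $v$.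
\end{proof}

For the upper bound we use Azuma's inequality: if $Z_0,\dots,Z_n$ is a martingale with $|Z_j-Z_{j-1}|\le K$ for all $j$, then $\mathbb P(Z_n\le Z_0-\lambda)\le\exp(-\lambda^2/(2nK^2))$. A vertex may lie in many bad edges, so one swap can change the number of bad edges by a large amount. We apply the inequality instead to the largest number of disjoint bad edges.

\begin{proof}[Proof of Theorem~\ref{thm:count}, upper bound]
Take a $(t,k,v)$ partial design to which no edge can be added. Every $k$-set then shares at least $t$ vertices with some edge, and an edge shares at least $t$ vertices with at most $\binom kt\binom{v-t}{k-t}$ sets of size $k$. Since $\binom vk\binom kt=\binom vt\binom{v-t}{k-t}$, the design has at least $\binom vt/\binom kt^2=\Omega(v^t)$ edges. Let $H_1,H_2$ be copies of it and let $\pi$ be uniformly random.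

Let $X$ be the number of bad edges and $Y$ the number of pairs of distinct intersecting bad edges. Then $\mathbb EX=|E_1||E_2|/\binom vk\ge c_1v$ for a constant $c_1>0$. For $1\le i\le t-1$, each design has $O(v^{2t-i})$ pairs of edges that meet in $i$ vertices, by Lemma~\ref{lem:basic}, and $\pi$ maps a given such pair onto another with probability $O(v^{-(2k-i)})$; the product is $O(v^{2(2t-i)-(4t-2-i)})=O(v^{2-i})$. So $\mathbb EY\le C_1v$ for a constant $C_1$. Let $F(\pi)$ be the largest number of pairwise disjoint bad edges. Keep each bad edge independently with probability $\eta=\min(\frac12,\frac{c_1}{2C_1})$ and delete one edge from each surviving intersecting pair. This gives $\mathbb EF\ge\eta\,\mathbb EX-\eta^2\,\mathbb EY\ge c_2v$ with $c_2=\eta c_1/2$.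

Replacing $\pi$ by $(w'\,w'')\circ\pi$ changes the images of two vertices of $V_1$, and these lie in at most two edges of a disjoint family; so $F$ changes by at most $2$. Let $V_1=\{x_1,\dots,x_v\}$ and $Z_j=\mathbb E[F\mid\pi(x_1),\dots,\pi(x_j)]$. Given the first $j-1$ values, the map $\pi\mapsto(w'\,w'')\circ\pi$ is a bijection from the continuations with $\pi(x_j)=w'$ to those with $\pi(x_j)=w''$. So the possible values of $Z_j$ differ by at most $2$, and $Z_{j-1}$ is their average; hence $|Z_j-Z_{j-1}|\le2$. The bijection $\pi$ packs $H_1,H_2$ exactly when $Z_v=F=0$, and Azuma's inequality bounds the probability of this by $\exp(-(c_2v)^2/(8v))$. Take $\gamma=c_2^2/8$.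
\end{proof}

\begin{thebibliography}{9}
\bibitem{PPD} \emph{Packing of partial designs}, \texttt{http://www.cs.tau.ac.il/\textasciitilde nogaa/PDFS/design.pdf}.
\end{thebibliography}
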